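\title{Sublattices of complemented modular lattices do not form a variety}

\begin{abstract}
We show that the class of lattices embeddable into complemented modular lattices is not closed under homomorphic images. For every $q=2^d\ge 8$ and $m\ge 6$ we construct a finite simple lattice $M$ that is a homomorphic image of a sublattice of the subspace lattice of a finite vector space over $\mathbb F_2$ and that embeds into no complemented modular lattice. An embedding would yield a function solving a system of equations in the iterated exterior square $\bigwedge^2\bigwedge^2\mathbb F_q^m$; an average over the diagonal torus, a degree count and a computation with graphs on six vertices show that this system has no solution.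
\end{abstract}

\section{Introduction}\label{sec:intro}

A lattice is \emph{modular} if $a\le c$ implies $a\vee(b\wedge c)=(a\vee b)\wedge c$. It is \emph{complemented} if it has a least element $0$ and a greatest element $1$ and every element $a$ has a complement, that is, an element $b$ with $a\wedge b=0$ and $a\vee b=1$. Let $\mathcal C$ be the class of all complemented modular lattices; the basic example is the lattice of all subspaces of a vector space. For a class $\mathcal K$ of lattices, $S(\mathcal K)$ is the class of lattices isomorphic to sublattices of members of $\mathcal K$, and $H(\mathcal K)$ is the class of homomorphic images of members of $\mathcal K$. Sublattices and homomorphisms refer to $\vee$ and $\wedge$ only; they need not preserve $0$ and $1$. Every lattice is a homomorphic image of itself, so $S(\mathcal C)\subseteq HS(\mathcal C)$. The following question comes from~\cite{source}.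

\medskip
\noindent\textbf{Question.} Is $S(\mathcal C)=HS(\mathcal C)$? That is, if a lattice embeds into a complemented modular lattice, does each of its homomorphic images embed into one as well?
\medskip

The class $HS(\mathcal C)$ consists of the lattices that satisfy every lattice identity valid in $\mathcal C$ (this is part of Theorem~\ref{thm:simple} below). So the question asks whether embeddability into a complemented modular lattice can be recognized by identities alone.

Three simple observations suggest a positive answer. First, $H(\mathcal C)\subseteq\mathcal C$: a surjective homomorphism preserves modularity, the bounds, and complements. Second, the distributive analogue has a positive answer: a homomorphic image of a sublattice of a Boolean lattice is distributive, and a distributive lattice embeds into a Boolean lattice by sending each element to the set of prime filters that contain it. Third, if $N$ is a sublattice of $C\in\mathcal C$ and the congruence $\theta$ of $N$ is the restriction of a congruence $\Theta$ of $C$, then $N/\theta$ embeds into $C/\Theta\in\mathcal C$. The third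 observation also shows where trouble can arise. The subspace lattice of a finite-dimensional vector space has only the two trivial congruences (Lemma~\ref{lem:simple}), so no other congruence of a sublattice $N$ is a restriction, and $N/\theta$ has to be embedded into some new lattice. We show that this can be impossible.

For every $q=2^d\ge 8$ and $m\ge 6$ we construct in Section~\ref{sec:construction} a finite vector space $V=V(q,m)$ over $\mathbb F_2$, a sublattice $N$ of its subspace lattice $L(V)$, a congruence $\theta$ of $N$, and the finite lattice $M=M(q,m)=N/\theta$.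

\begin{theorem}\label{thm:main}
The lattice $M$ is a homomorphic image of the sublattice $N$ of the finite complemented modular lattice $L(V)$, and $M$ cannot be embedded into any complemented modular lattice. Hence $S(\mathcal C)\ne HS(\mathcal C)$.
\end{theorem}

\begin{theorem}\label{thm:simple}
The lattice $M$ is simple, so every homomorphism from $M$ into a complemented modular lattice is constant. Consequently:
\begin{enumerate}
\item[(1)] If $\mathcal K\subseteq\mathcal C$ and $L(V)\in S(\mathcal K)$ for one of the spaces $V=V(q,m)$ (for $q=8$, $m=6$ one has $\dim_{\mathbb F_2}V=18+45+315=378$), then $S(\mathcal K)\ne HS(\mathcal K)$. Examples of such $\mathcal K$ are the class of all finite complemented modular lattices and the class of all subspace lattices of vector spaces over a fixed field $F$ of characteristic~$2$.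
\item[(2)] $S(\mathcal C)$ is a quasivariety but not a variety, and $HS(\mathcal C)$ is the variety generated by $\mathcal C$. The quasi-identity in the variables $x_a$ $(a\in M)$ whose premise is the conjunction of the equations $x_a\vee x_b=x_{a\vee b}$ and $x_a\wedge x_b=x_{a\wedge b}$ $(a,b\in M)$ and whose conclusion is $x_0=x_1$ holds in every complemented modular lattice but fails in $M\in HS(\mathcal C)$.
\end{enumerate}
\end{theorem}

The space $V$ has three layers, $V=\Lambda\oplus J\oplus E$, and the congruence $\theta$ ignores the middle layer $J$. The lattice $N$ records how certain vectors $u_x$ $(x\in E)$ add up, and in $V$ the defect $u_x+u_z+u_{x+z}$ lies in $J$. In a linear representation of $M$ there is no room for $J$, and the defect must be absorbed by a function from $E$ to $\Lambda$. Section~\ref{sec:idea} derives the equations for this function in the simplest kind of representation and works out by hand a small model of their unsolvability. Sections~\ref{sec:coord} and~\ref{sec:kappa} derive the equations from an arbitrary representation, and Section~\ref{sec:nokappa} proves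 that they have no solution. Section~\ref{sec:main} reduces embeddings into members of $\mathcal C$ to linear representations, and Section~\ref{sec:simple} proves Theorem~\ref{thm:simple}.

\section{Subspace lattices and valuations}\label{sec:prelim}

For a vector space $U$ over $\mathbb F_2$, let $L(U)$ be the lattice of its $\mathbb F_2$-subspaces, with $+$ as join and $\cap$ as meet. Several of our spaces are vector spaces over a larger field $K$, but $L(U)$ always refers to $\mathbb F_2$-subspaces, $\dim$ without index means $\dim_{\mathbb F_2}$, and $\langle u\rangle=\{0,u\}$. For a vector space $W$ over a division ring $\Delta$ we write $L_\Delta(W)$ for the lattice of $\Delta$-subspaces. It is a sublattice of the lattice $\mathrm{Sub}(W)$ of all subgroups of the additive group of $W$. For subspaces $A\subseteq B$, the map $X\mapsto X/A$ identifies the interval $[A,B]$ with the subspace lattice of $B/A$.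

A \emph{congruence} of a lattice is an equivalence relation $\Psi$ such that $a\mathrel{\Psi}b$ implies $(a\vee z)\mathrel{\Psi}(b\vee z)$ and $(a\wedge z)\mathrel{\Psi}(b\wedge z)$ for all $z$. The \emph{kernel} $\ker\rho$ of a homomorphism $\rho$, the set of pairs with equal image, is a congruence. If $a\mathrel{\Psi}b$ then $(a\wedge b)\mathrel{\Psi}(a\vee b)$. A lattice is \emph{simple} if it has no congruence other than equality and the total relation; a homomorphism defined on a simple lattice is injective or constant.

\begin{lemma}\label{lem:simple}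
The subspace lattice of a finite-dimensional vector space $Y$ is simple.
\end{lemma}

\begin{proof}
A congruence $\Psi$ other than equality identifies two subspaces $A\subsetneq B$. Take an atom (a one-dimensional subspace) $p\subseteq B$ with $p\not\subseteq A$. Meeting $A\mathrel{\Psi}B$ with $p$ gives $0\mathrel{\Psi}p$. Let $p'\ne p$ be another atom, and let $p''$ be the atom spanned by the sum of a generator of $p$ and a generator of $p'$. Joining $0\mathrel{\Psi}p$ with $p''$ gives $p''\mathrel{\Psi}(p+p')$, and meeting with $p'$ gives $0\mathrel{\Psi}p'$. Since $Y$ is the join of finitely many atoms, $0\mathrel{\Psi}Y$, and meeting with any $X$ gives $0\mathrel{\Psi}X$.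
\end{proof}

The congruence $\theta$ will be defined by a dimension function that is blind to part of the space. The next lemma isolates what is needed.

\begin{lemma}\label{lem:valuation}
Let $N$ be a lattice and let $\mu\colon N\to\mathbb Z$ satisfy $\mu(a\vee b)+\mu(a\wedge b)=\mu(a)+\mu(b)$ for all $a,b$, and $\mu(a)\le\mu(b)$ whenever $a\le b$. Define $a\mathrel{\theta}b$ to mean $\mu(a\vee b)=\mu(a\wedge b)$. Then $\theta$ is a congruence, and for $a\le b$ we have $a\mathrel{\theta}b$ if and only if $\mu(a)=\mu(b)$.
\end{lemma}

\begin{proof}
The last statement, reflexivity and symmetry are immediate from the definition. If $a\mathrel{\theta}b$, then $\mu(a\wedge b),\mu(a),\mu(b),\mu(a\vee b)$ all coincide by monotonicity. If $a\le b$ and $\mu(a)=\mu(b)$, then for every $z$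
\[
\mu(b\vee z)+\mu(b\wedge z)=\mu(b)+\mu(z)=\mu(a)+\mu(z)=\mu(a\vee z)+\mu(a\wedge z).
\]
Each term on the left is at least the corresponding term on the right, so
\begin{equation}\label{eq:star}
\mu(b\vee z)=\mu(a\vee z)\quad\text{and}\quad\mu(b\wedge z)=\mu(a\wedge z).
\end{equation}

Let $a\mathrel{\theta}b\mathrel{\theta}c$. By \eqref{eq:star} for $b\le a\vee b$ and $z=b\vee c$ we get $\mu(a\vee b\vee c)=\mu(b\vee c)=\mu(b)$. By \eqref{eq:star} for $a\wedge b\le b$ and $z=b\wedge c$ we get $\mu(a\wedge b\wedge c)=\mu(b\wedge c)=\mu(b)$. Since $a\wedge b\wedge c\le a\wedge c\le a\vee c\le a\vee b\vee c$, it follows that $a\mathrel{\theta}c$.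

Let $a\mathrel{\theta}a'$. By \eqref{eq:star} for $a\wedge a'\le a\vee a'$, the function $\mu$ takes the same value at the two ends of each of the chains
\begin{gather*}
(a\wedge a')\vee z\ \le\ (a\vee z)\wedge(a'\vee z)\ \le\ (a\vee z)\vee(a'\vee z),\\
(a\wedge z)\wedge(a'\wedge z)\ \le\ (a\wedge z)\vee(a'\wedge z)\ \le\ (a\vee a')\wedge z .
\end{gather*}
So $\mu$ is constant on each chain, which gives $(a\vee z)\mathrel{\theta}(a'\vee z)$ and $(a\wedge z)\mathrel{\theta}(a'\wedge z)$.
\end{proof}

From now on the symbol $\wedge$ between vectors, covectors or subspaces denotes the exterior product; lattice operations on subspaces are written $+$ and $\cap$.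

\section{The lattices $N$ and $M$}\label{sec:construction}

\subsection*{Three layers and two quadratic maps}

Fix $K=\mathbb F_q$ with $q=2^d\ge 8$ and $m\ge 6$, and put
\[
E=K^m,\qquad J=\textstyle\bigwedge^2_K E,\qquad \Lambda=\textstyle\bigwedge^2_K J,\qquad V=\Lambda\oplus J\oplus E .
\]
We regard $V$ as a vector space over $\mathbb F_2$ and write $\Lambda$ for $\Lambda\oplus0\oplus0$, $\Lambda\oplus J$ for $\Lambda\oplus J\oplus0$, and so on. For $q=8$ and $m=6$ the $K$-dimensions of $E,J,\Lambda$ are $6$, $\binom62=15$ and $\binom{15}2=105$, and $d=3$, which gives the dimension of $V$ stated in Theorem~\ref{thm:simple}. In characteristic $2$ we have $u\wedge u=0$ and $u\wedge u'=u'\wedge u$.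

Let $e_1,\dots,e_m$ be the standard basis of $E$, and let $\varepsilon_1,\varepsilon_2,\dots$ be the basis $\{e_i\wedge e_j\}_{i<j}$ of $J$ in some fixed order. Define $k\colon E\to J$ and $h\colon J\to\Lambda$ by
\[
k(x)=\sum_{i<j}x_ix_j\,e_i\wedge e_j,\qquad h\Big(\sum_a j_a\varepsilon_a\Big)=\sum_{a<b}j_aj_b\,\varepsilon_a\wedge\varepsilon_b .
\]
The coefficient of $e_i\wedge e_j$ in $k(x+z)+k(x)+k(z)$ is $x_iz_j+x_jz_i$, which in characteristic $2$ is the coefficient of $e_i\wedge e_j$ in $x\wedge z$. The same computation applies to $h$, so
\begin{equation}\label{eq:quad}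
k(x+z)=k(x)+k(z)+x\wedge z,\qquad h(j+j')=h(j)+h(j')+j\wedge j' .
\end{equation}
Thus the graphs of $k$ and $h$ are not closed under addition, and the failure is the exterior product. We thicken pieces of these graphs until they become subspaces.

For $x\in E$ and $y\in L(J)$ put
\[
x\wedge E=\{x\wedge u:u\in E\},\qquad D(y)=\{x\in E: x\wedge E\subseteq y\},
\]
and let $y\wedge J$ be the $\mathbb F_2$-span of all $j\wedge j'$ with $j\in y$, $j'\in J$. Although $y$ is only an $\mathbb F_2$-subspace, $y\wedge J$ is a $K$-subspace of $\Lambda$, because $c(j\wedge j')=j\wedge cj'$. Moreover $(y+y')\wedge J=y\wedge J+y'\wedge J$. The set $D(y)$ is an additive subgroup of $E$, it is monotone in $y$, and $D(y\cap y')=D(y)\cap D(y')$. Also $D(0)=0$, $D(J)=E$ and $J\wedge J=\Lambda$. Define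
\begin{align*}
\ell(y)&=\{(h(j)+\lambda,\ j,\ 0): j\in y,\ \lambda\in y\wedge J\},\\
r(y)&=\{(\lambda,\ k(x)+j,\ x): \lambda\in\Lambda,\ j\in y,\ x\in D(y)\}.
\end{align*}
So $\ell(y)$ is the graph of $h$ over $y$ thickened by $y\wedge J$, and $r(y)$ is the graph of $k$ over $D(y)$ thickened by $\Lambda\oplus y$. We use $y\wedge J$, and not only the span of the products of two elements of $y$, because $\ell(y)+\ell(y')$ must absorb the mixed products $j\wedge j'$ with $j\in y$, $j'\in y'$ in part (ii) of the next lemma.

\begin{lemma}\label{lem:lr}
Let $y,y'\in L(J)$.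
\begin{enumerate}
\item[(i)] $\ell(y)$ and $r(y)$ are subspaces of $V$, both monotone in $y$, and $\ell(y)+\Lambda=\Lambda\oplus y=r(y)\cap(\Lambda\oplus J)$. In particular $\ell(y)\subseteq r(y)$.
\item[(ii)] $\ell(y)+\ell(y')=\ell(y+y')$ and $r(y)\cap r(y')=r(y\cap y')$.
\item[(iii)] $\ell(y)\cap\Lambda=y\wedge J$. The projection of $\ell(y)$ to $E$ is $0$, and that of $r(y)$ is $D(y)$.
\item[(iv)] $\ell(0)=0$, $r(0)=\Lambda$, $\ell(J)=\Lambda\oplus J$, $r(J)=V$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) For $j,j'\in y$ we have $h(j)+h(j')=h(j+j')+j\wedge j'$ with $j\wedge j'\in y\wedge J$, so $\ell(y)$ is closed under addition. For $x,x'\in D(y)$ we have $k(x)+k(x')=k(x+x')+x\wedge x'$ with $x\wedge x'\in y$, so $r(y)$ is closed under addition. Monotonicity and the first equality are read off from the definitions, and the second equality holds because $k(0)=0$.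

(ii) The inclusions $\ell(y)+\ell(y')\subseteq\ell(y+y')$ and $r(y\cap y')\subseteq r(y)\cap r(y')$ follow from monotonicity. For $j\in y$, $j'\in y'$ and $\lambda\in(y+y')\wedge J$,
\[
(h(j+j')+\lambda,\,j+j',\,0)=(h(j),j,0)+(h(j'),j',0)+(\lambda+j\wedge j',0,0),
\]
and $\lambda+j\wedge j'\in y\wedge J+y'\wedge J\subseteq\ell(y)+\ell(y')$. An element of $r(y)\cap r(y')$ has the form $(\lambda,k(x)+j,x)=(\lambda,k(x)+j',x)$ with $j\in y$, $j'\in y'$ and $x\in D(y)\cap D(y')=D(y\cap y')$; then $j=j'\in y\cap y'$.

(iii), (iv) These follow from $h(0)=0$, $k(0)=0$ and the values of $D(0)$, $D(J)$ and $J\wedge J$.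
\end{proof}

\subsection*{The sublattice $N$}

For $y\in L(J)$ let $I_y$ be the interval $[\ell(y),r(y)]$ of $L(V)$ and put $U_y=r(y)/\ell(y)$, so that $I_y\cong L(U_y)$. Define
\[
N=\bigcup_{y\in L(J)}I_y,\qquad \pi(X)=\{j\in J:(\lambda,j,0)\in X\text{ for some }\lambda\in\Lambda\}\quad(X\in N).
\]
If $X\in I_y$ then $\pi(X)=y$: the vectors $(h(j),j,0)\in\ell(y)$ give $y\subseteq\pi(X)$, and $X\cap(\Lambda\oplus J)\subseteq\Lambda\oplus y$ gives the converse. So the intervals $I_y$ are pairwise disjoint. If $X\in I_y$ and $X'\in I_{y'}$, then Lemma~\ref{lem:lr}(i),(ii) gives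
\[
\ell(y+y')\subseteq X+X'\subseteq r(y+y'),\qquad \ell(y\cap y')\subseteq X\cap X'\subseteq r(y\cap y').
\]
Hence \emph{$N$ is a sublattice of $L(V)$, and $\pi\colon N\to L(J)$ is a lattice homomorphism}. By Lemma~\ref{lem:lr}(iv), $N$ contains $0$ and $V$, and it contains the intervals $I_0=L(\Lambda)$ and $I_J=[\Lambda\oplus J,V]\cong L(E)$.

\subsection*{The congruence $\theta$}

For $X\in N$ let $X_E$ be the projection of $X$ to $E$. The projection $X\to X_E$ has kernel $X\cap(\Lambda\oplus J)$, and this kernel projects onto $\pi(X)$ with kernel $X\cap\Lambda$. Therefore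
\begin{equation}\label{eq:mu}
\mu(X):=\dim X-\dim\pi(X)=\dim(X\cap\Lambda)+\dim X_E .
\end{equation}
The number $\mu(X)$ is the part of the dimension of $X$ that is not contributed by the middle layer. The two expressions serve different purposes. The first gives $\mu(X+X')+\mu(X\cap X')=\mu(X)+\mu(X')$, by the dimension formula in $V$ and in $J$ and because $\pi$ is a homomorphism. The second shows that $\mu$ is monotone. Let $\theta$ be the congruence of Lemma~\ref{lem:valuation}, and put
\[
M=N/\theta .
\]
Since $L(V)\in\mathcal C$, we have $M\in HS(\mathcal C)$, which is the first half of Theorem~\ref{thm:main}.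

\begin{lemma}\label{lem:theta}
Let $y\in L(J)$.
\begin{enumerate}
\item[(i)] $\theta$ identifies no two distinct elements of $I_y$.
\item[(ii)] $\ell(y)\mathrel{\theta}(y\wedge J)$. In particular $(\Lambda\oplus J)\mathrel{\theta}\Lambda$.
\item[(iii)] $\dim U_y=\dim\big(\Lambda/(y\wedge J)\big)+\dim D(y)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If $X,X'\in I_y$ and $X\mathrel{\theta}X'$, then $X+X'$ and $X\cap X'$ lie in $I_y$, where $\mu=\dim-\dim y$; so they have the same dimension, and $X=X'$. (ii) The subspace $y\wedge J$ lies in $I_0\subseteq N$ and is contained in $\ell(y)$, and $\mu(\ell(y))=\dim(y\wedge J)=\mu(y\wedge J)$ by \eqref{eq:mu} and Lemma~\ref{lem:lr}(iii). (iii) By the first expression in \eqref{eq:mu}, $\dim U_y=\mu(r(y))-\mu(\ell(y))$; now use the second expression.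
\end{proof}

\subsection*{Linear forms on $J$ and $\Lambda$}

Let $E^*,J^*,\Lambda^*$ be the $K$-duals. For $\xi,\eta\in E^*$ and $\alpha,\beta\in J^*$ define $\xi\wedge\eta\in J^*$ and $\alpha\wedge\beta\in\Lambda^*$ by
\[
(\xi\wedge\eta)(u\wedge u')=\xi(u)\eta(u')+\xi(u')\eta(u),\qquad(\alpha\wedge\beta)(j\wedge j')=\alpha(j)\beta(j')+\alpha(j')\beta(j).
\]
The right-hand sides are bilinear and vanish for $u=u'$ and $j=j'$, so the forms are well defined; also $\xi\wedge\xi=0$ and $\alpha\wedge\alpha=0$. For $x,z\in E$ put
\[
y_x=x\wedge E\in L(J),\qquad R(x,z)=(y_x+y_z)\wedge J\subseteq\Lambda .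
\]

\begin{lemma}\label{lem:forms}
Let $x,z\in E$.
\begin{enumerate}
\item[(i)] If $\xi,\eta,\zeta,\omega\in E^*$ vanish on $x$ and on $z$, then $(\xi\wedge\eta)\wedge(\zeta\wedge\omega)$ vanishes on $R(x,z)$.
\item[(ii)] $R(x,z)\ne\Lambda$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) By the first formula, $\alpha=\xi\wedge\eta$ and $\beta=\zeta\wedge\omega$ vanish on $x\wedge E$ and on $z\wedge E$. By the second formula, $\alpha\wedge\beta$ vanishes on $j\wedge j'$ whenever $\alpha(j)=\beta(j)=0$.

(ii) Since $m-2\ge3$, there are $K$-independent $\xi,\eta,\zeta\in E^*$ vanishing on $x$ and $z$. Choose $u,v,w\in E$ with $\xi(u)=\eta(v)=\zeta(w)=1$ and all other values of $\xi,\eta,\zeta$ on $u,v,w$ equal to $0$. Then $\xi\wedge\eta$ takes the values $1,0$ on $u\wedge v$, $u\wedge w$, and $\xi\wedge\zeta$ takes the values $0,1$. So $(\xi\wedge\eta)\wedge(\xi\wedge\zeta)$ has the value $1$ on $(u\wedge v)\wedge(u\wedge w)$, and it vanishes on $R(x,z)$ by~(i).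
\end{proof}

\section{The obstruction, in the simplest cases}\label{sec:idea}

Let $c\in M$ be the common class of $\Lambda$ and $\Lambda\oplus J$. Then $[0,c]\cong L(\Lambda)$ and $[c,1]\cong L(E)$. Indeed, a class below $c$ contains with $X$ also $X\cap\Lambda\in I_0$, a class above $c$ contains with $X$ also $X+(\Lambda\oplus J)\in I_J$, and $\theta$ is trivial on $I_0$ and on $I_J$. So $M$ looks as if it should be a sublattice of $L(\Lambda\oplus E)$ with $c$ corresponding to $\Lambda$. We now examine what this would require.

For $x\in E$ put $u_x=(0,k(x),x)$. Since $x\in D(y_x)$, we have $u_x\in r(y)$ whenever $y\supseteq y_x$. Let $x\neq z$ be nonzero and $y=y_x+y_z$. Then $y\supseteq y_{x+z}$, so $u_x,u_z,u_{x+z}\in r(y)$, and by \eqref{eq:quad}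
\begin{equation}\label{eq:u}
u_x+u_z+u_{x+z}=(0,x\wedge z,0)=(h(x\wedge z),0,0)+(h(x\wedge z),x\wedge z,0),
\end{equation}
where the last vector lies in $\ell(y)$. In $U_y$ the defect is therefore the class of $h(x\wedge z)\in\Lambda$. This is the purpose of the bottom layer: it keeps a record of the defect after $J$ has been collapsed.

\subsection*{Representations on $\Lambda\oplus E$}

Suppose that $\rho\colon N\to L(\Lambda\oplus E)$ is a homomorphism with kernel $\theta$ such that $\rho(X)=X$ for $X\in I_0$ and $\rho(X)=\Lambda\oplus X_E$ for $X\in I_J$. For any $X\in N$ we get $\rho(X)\cap\Lambda=\rho(X\cap\Lambda)=X\cap\Lambda$ and $\rho(X)+\Lambda=\rho(X+(\Lambda\oplus J))=\Lambda\oplus X_E$, so $\dim\rho(X)=\mu(X)$. Also $\rho(\ell(y))=y\wedge J$. Hence for $a\in r(y)\setminus\ell(y)$ the space $\rho(\langle a\rangle+\ell(y))/(y\wedge J)$ has exactly one nonzero element $f_y(a)$; put $f_y(a)=0$ for $a\in\ell(y)$. The map $f_y$ is additive: if $a,b$ have distinct nonzero classes in $U_y$, then $f_y(a+b)\in\{f_y(a),f_y(b),f_y(a)+f_y(b)\}$, and the first two values are excluded because $\rho$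 is injective on $I_y$. We have $f_y(\lambda)=\lambda+y\wedge J$ for $\lambda\in\Lambda$. For $x\ne0$ choose $\kappa(x)\in\Lambda$ such that $(\kappa(x),x)$ represents $f_{y_x}(u_x)$. It also represents $f_y(u_x)$ for $y\supseteq y_x$, because $\rho(\langle u_x\rangle+\ell(y))=\rho(\langle u_x\rangle+\ell(y_x))+\rho(\ell(y))$. Applying $f_y$ to \eqref{eq:u}, we obtain a function $\kappa\colon E\setminus\{0\}\to\Lambda$ with
\begin{equation}\label{eq:K}
\kappa(x)+\kappa(z)+\kappa(x+z)+h(x\wedge z)\in R(x,z)\qquad\text{for all distinct nonzero }x,z\in E .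
\end{equation}
The two halves of the proof of Theorem~\ref{thm:main} say that every nontrivial linear representation of $M$ leads to \eqref{eq:K}, and that \eqref{eq:K} cannot be solved.

\begin{proposition}\label{prop:B}
Let $W$ be a vector space over a division ring $\Delta$, and let $\rho\colon N\to L_\Delta(W)$ be a lattice homomorphism with $\theta\subseteq\ker\rho$ and $\rho(\langle\lambda_0\rangle)\ne\rho(0)$ for some $0\ne\lambda_0\in\Lambda$. Then there is a function $\kappa\colon E\setminus\{0\}\to\Lambda$ satisfying \eqref{eq:K}.
\end{proposition}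

\begin{proposition}\label{prop:C}
No function $\kappa\colon E\setminus\{0\}\to\Lambda$ satisfies \eqref{eq:K}.
\end{proposition}

Both hypotheses on $\rho$ are needed, given Proposition~\ref{prop:C}: the inclusion $N\to L(V)$ violates only the first, and a constant map only the second.

\subsection*{A first-order model of Proposition~\ref{prop:C}}

The cheapest way to solve \eqref{eq:K} would be to remove the defect already in $J$, by changing each $k(x)$ modulo $x\wedge E$ into an additive function of $x$. Suppose that
\begin{equation}\label{eq:first}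
s\colon E\to J\ \text{ is additive and }\ s(x)+k(x)\in x\wedge E\ \text{ for all }x .
\end{equation}
Put $\tau=s+k$. The elements $\tau(x),\tau(z),\tau(x+z)$ lie in $y_x+y_z$, and their sum is $x\wedge z$ by \eqref{eq:quad}. Applying \eqref{eq:quad} for $h$ twice gives $h(x\wedge z)\equiv h\tau(x)+h\tau(z)+h\tau(x+z)$ modulo $R(x,z)$, so $\kappa=h\circ\tau$ would satisfy \eqref{eq:K}. That \eqref{eq:first} is impossible is already visible in three variables.

\begin{example}\label{ex:first}
Let $E=K^3$, with $J$ and $k$ defined as before, and write $e_{ij}=e_i\wedge e_j$. Suppose that $s$ satisfies \eqref{eq:first}. Since $k(e_i)=0$, we have $s(e_i)\in e_i\wedge E$: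
\[
s(e_1)=a_2e_{12}+a_3e_{13},\qquad s(e_2)=b_1e_{12}+b_3e_{23},\qquad s(e_3)=c_1e_{13}+c_2e_{23}.
\]
The space $(e_1+e_2)\wedge E$ is spanned by $e_{12}$ and $e_{13}+e_{23}$ and contains $k(e_1+e_2)=e_{12}$; so $s(e_1)+s(e_2)$ lies in it, which means $a_3=b_3$. The space $(e_1+e_3)\wedge E$ is spanned by $e_{13}=k(e_1+e_3)$ and $e_{12}+e_{23}$, which gives $a_2=c_2$. The space $(e_2+e_3)\wedge E$ is spanned by $e_{23}=k(e_2+e_3)$ and $e_{12}+e_{13}$, which gives $b_1=c_1$. Now let $x=e_1+e_2+e_3$, and let $\alpha\in J^*$ be the sum of the three coordinates. Each $x\wedge e_i$ is a sum of two basis vectors, so $\alpha$ vanishes on $x\wedge E$, and \eqref{eq:first} requires $\alpha(s(x))=\alpha(k(x))=1+1+1=1$. But $\alpha(s(x))=a_2+a_3+b_1+b_3+c_1+c_2=0$.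

For $E=K^m$ with $m\ge3$, restrict $s$ to the span $E_0$ of $e_1,e_2,e_3$ and compose with the map $J\to\bigwedge^2_KE_0$ induced by the coordinate projection $E\to E_0$; the result satisfies \eqref{eq:first} for $E_0$. So \eqref{eq:first} has no solution for any $m\ge3$.
\end{example}

The proof of Proposition~\ref{prop:C} follows the same pattern one level higher: we test the condition with linear forms that kill the error space, evaluate at vectors with entries $0$ and $1$, and add up finitely many of the resulting relations to reach $0=1$. The new difficulty is that $\kappa$ is an arbitrary function, with no additivity to reduce the number of unknowns. A torus symmetry will take over this role.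

\section{Coordinates from a lattice homomorphism}\label{sec:coord}

In the representation on $\Lambda\oplus E$, each atom of $I_y$ was sent to a space with a single new vector, and this vector was $f_y(a)$. In a general representation an atom goes to a subspace of unknown size over an unknown division ring. The next lemma recovers the additive maps: once a vector is chosen in the image of one atom, it is transported in a unique way to the images of all other atoms.

Let $U$ be an $\mathbb F_2$-space, $W$ an abelian group and $\sigma\colon L(U)\to\mathrm{Sub}(W)$ a lattice homomorphism with $\sigma(0)=0$. Write $\sigma_v=\sigma(\langle v\rangle)$. An additive map $f\colon U\to W$ is \emph{adapted to $\sigma$} if $f(v)\in\sigma_v$ for all $v\in U$.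

\begin{lemma}\label{lem:A}
Assume $3\le\dim U<\infty$, and let $0\ne u\in U$ and $w\in\sigma_u$.
\begin{enumerate}
\item[(i)] $2w=0$.
\item[(ii)] There is exactly one additive map $f\colon U\to W$ adapted to $\sigma$ with $f(u)=w$.
\item[(iii)] Let $A$ be an abelian group and let $p\colon A\to U$ and $f'\colon A\to W$ be additive, with $f'(a)\in\sigma_{p(a)}$ for all $a\in A$. If $p(a_1)=u$ and $f'(a_1)=w$ for some $a_1\in A$, then $f'=f\circ p$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $v\notin\{0,u\}$. From $\langle u\rangle\subseteq\langle v\rangle+\langle u+v\rangle$ and $\langle v\rangle\cap\langle u+v\rangle=0$ we get $\sigma_u\subseteq\sigma_v+\sigma_{u+v}$ and $\sigma_v\cap\sigma_{u+v}=0$. Hence there is exactly one element $f(v)$ with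
\begin{equation}\label{eq:char}
f(v)\in\sigma_v,\qquad w+f(v)\in\sigma_{u+v}.
\end{equation}
Put $f(u)=w$ and $f(0)=0$. We show that $f$ is additive.

For $v\notin\{0,u\}$ the element $b=-w-f(v)$ lies in $\sigma_{u+v}$, and $w+b=-f(v)$ lies in $\sigma_v$. So $b$ satisfies \eqref{eq:char} for $u+v$ in place of $v$:
\begin{equation}\label{eq:line}
f(u+v)=-w-f(v).
\end{equation}
Let $u,a,b$ be independent. In the plane $\langle u,a,b\rangle$ we have $\langle u+a,u+b\rangle\cap\langle a,b\rangle=\langle a+b\rangle$ and $\langle u+a,b\rangle\cap\langle u,a+b\rangle=\langle u+a+b\rangle$, as one sees by listing the three nonzero vectors of each span. Therefore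
\[
f(a)-f(b)=(w+f(a))-(w+f(b))\in(\sigma_{u+a}+\sigma_{u+b})\cap(\sigma_a+\sigma_b)=\sigma_{a+b},
\]
and then
\[
w+f(a)-f(b)\in(\sigma_{u+a}+\sigma_b)\cap(\sigma_u+\sigma_{a+b})=\sigma_{u+a+b}.
\]
By \eqref{eq:char}, $f(a+b)=f(a)-f(b)$. Exchanging $a$ and $b$ gives $f(a+b)=f(b)-f(a)$, so $2f(a+b)=0$.

Every $v\notin\{0,u\}$ has the form $a+b$ with $u,a,b$ independent: since $\dim U\ge3$, there is $a$ outside the span of $u$ and $v$, and we take $b=a+v$. So $2f(v)=0$ for all $v\notin\{0,u\}$. Applying this to $v$ and $u+v$ in \eqref{eq:line} gives $2w=0$, which is (i). All signs may now be dropped.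

The equation $f(v+v')=f(v)+f(v')$ is trivial if $v=0$ or $v'=0$, and it is $2f(v)=0$ if $v=v'$. Let $v,v'$ be distinct and nonzero. If one of $v$, $v'$, $v+v'$ equals $u$, the equation is \eqref{eq:line}. Otherwise $u,v,v'$ are independent, and the equation was proved above. This proves existence in (ii).

For (iii), let $a\in A$. If $p(a)=0$, then $f'(a)\in\sigma(0)=0$. If $p(a)=u$, then $p(a-a_1)=0$, so $f'(a-a_1)=0$ and $f'(a)=w$. Otherwise $f'(a)\in\sigma_{p(a)}$ and $w+f'(a)=f'(a_1+a)\in\sigma_{u+p(a)}$, so $f'(a)=f(p(a))$ by the uniqueness in \eqref{eq:char}. Uniqueness in (ii) is the case $A=U$, $p=\mathrm{id}$.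
\end{proof}

\begin{remark}
The hypothesis $\dim U\ge3$ cannot be dropped. For $\dim U=2$, send the three atoms of $L(U)$ to three distinct subgroups of order $3$ of $W=(\mathbb Z/3)^2$, and $U$ to $W$; this is a lattice homomorphism for which (i) fails.
\end{remark}

\section{Proof of Proposition~\ref{prop:B}}\label{sec:kappa}

Replace $W$ by $W/\rho(0)$ and $\rho(X)$ by $\rho(X)/\rho(0)$; then $\rho(0)=0$. Put $G=\rho(\langle\lambda_0\rangle)\ne0$ and fix $0\ne w_0\in G$. Lemma~\ref{lem:A}(i), applied to the restriction of $\rho$ to $I_0=L(\Lambda)$, gives $2w_0=0$. So $\Delta$ has characteristic $2$, and $W$ is a vector space over $\mathbb F_2$.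

\subsection*{Step 1: the bottom layer}

The function we construct will first take values in $\rho(\Lambda)$, which may be much larger than $\Lambda$. We need an additive map back to $\Lambda$ that respects subspaces.

For $g\in G$ let $\varphi_g\colon\Lambda\to W$ be the additive map adapted to $\rho|_{L(\Lambda)}$ with $\varphi_g(\lambda_0)=g$; its values lie in $\rho(\Lambda)$. By uniqueness, $\varphi_{g+g'}=\varphi_g+\varphi_{g'}$ and $\varphi_0=0$. For each $0\ne\lambda\in\Lambda$ the map $g\mapsto\varphi_g(\lambda)$ is a bijection $G\to\rho(\langle\lambda\rangle)$. It is injective, because an adapted map is determined by its value at $\lambda$. It is surjective, because for $w\in\rho(\langle\lambda\rangle)$ the adapted map $f$ with $f(\lambda)=w$ equals $\varphi_g$ for $g=f(\lambda_0)$. Put $\varphi=\varphi_{w_0}$.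

Let $\lambda_1,\dots,\lambda_n$ be an $\mathbb F_2$-basis of $\Lambda$. Since $\rho$ preserves sums and intersections and $\rho(0)=0$, we have $\rho(\Lambda)=\bigoplus_i\rho(\langle\lambda_i\rangle)$. So every element of $\rho(\Lambda)$ is $\sum_i\varphi_{g_i}(\lambda_i)$ for unique $g_i\in G$. Choose an $\mathbb F_2$-linear map $\chi\colon G\to\mathbb F_2$ with $\chi(w_0)=1$ and define the additive map
\[
\varpi\colon\rho(\Lambda)\to\Lambda,\qquad\varpi\Big(\sum_i\varphi_{g_i}(\lambda_i)\Big)=\sum_i\chi(g_i)\lambda_i .
\]
For $\lambda=\sum_ic_i\lambda_i$ with $c_i\in\mathbb F_2$ we have $\varphi_g(\lambda)=\sum_i\varphi_{c_ig}(\lambda_i)$, hence $\varpi(\varphi_g(\lambda))=\chi(g)\lambda$. Each $X\in L(\Lambda)$ is the sum of its atoms, so $\rho(X)$ is the sum of the groups $\rho(\langle\lambda\rangle)=\{\varphi_g(\lambda):g\in G\}$ with $0\ne\lambda\in X$. We conclude that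
\begin{equation}\label{eq:retr}
\varpi\circ\varphi=\mathrm{id}_\Lambda,\qquad\varpi(\rho(X))\subseteq X\quad\text{for all }X\in L(\Lambda).
\end{equation}

\subsection*{Step 2: compatible coordinates on the intervals $I_y$}

Each interval has its own family of adapted maps. To compare different intervals we normalize all of them by $\varphi$; this is possible when $\Lambda$ has a nonzero image in $U_y$. Let $\mathcal Y=\{y\in L(J):y\wedge J\ne\Lambda\}$, and let $y\in\mathcal Y$. The quotient $\Lambda/(y\wedge J)$ is a nonzero $K$-space, so $\dim U_y\ge d\ge3$ by Lemma~\ref{lem:theta}(iii). This is the first use of $q\ge8$. Since $I_y\subseteq N$, the rule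
\[
\sigma^y\colon L(U_y)\to\mathrm{Sub}\big(W/\rho(\ell(y))\big),\qquad X/\ell(y)\mapsto\rho(X)/\rho(\ell(y)),
\]
is a lattice homomorphism with $\sigma^y(0)=0$. For $a\in r(y)$ its value at the span of $a+\ell(y)$ is $\rho(\langle a\rangle+\ell(y))/\rho(\ell(y))$. Choose $\lambda'\in\Lambda\setminus(y\wedge J)$; its class in $U_y$ is nonzero, and $\varphi(\lambda')\in\rho(\langle\lambda'\rangle)\subseteq\rho(\langle\lambda'\rangle+\ell(y))$. Let $f_y\colon U_y\to W/\rho(\ell(y))$ be the additive map adapted to $\sigma^y$ whose value at $\lambda'+\ell(y)$ is $\varphi(\lambda')+\rho(\ell(y))$. For $a\in r(y)$ we write $f_y(a)$ for $f_y(a+\ell(y))$.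

\begin{enumerate}
\item[(a)] \emph{$f_y(\lambda)=\varphi(\lambda)+\rho(\ell(y))$ for all $\lambda\in\Lambda$.} Apply Lemma~\ref{lem:A}(iii) with $A=\Lambda$, $p(\lambda)=\lambda+\ell(y)$, $f'(\lambda)=\varphi(\lambda)+\rho(\ell(y))$ and $a_1=\lambda'$; the hypothesis holds because $\varphi(\lambda)\in\rho(\langle\lambda\rangle)\subseteq\rho(\langle\lambda\rangle+\ell(y))$.
\item[(b)] \emph{If $y\subseteq y'$ are in $\mathcal Y$ and $a\in r(y)$, then $f_{y'}(a)$ is the image of $f_y(a)$ under the natural map $W/\rho(\ell(y))\to W/\rho(\ell(y'))$.} Let $f'(a)$ be this image. Apply Lemma~\ref{lem:A}(iii) to $\sigma^{y'}$ with $A=r(y)$, $p(a)=a+\ell(y')$, and $a_1$ the element of $\Lambda\setminus(y'\wedge J)$ used to define $f_{y'}$. We have $f'(a)\in\rho(\langle a\rangle+\ell(y'))/\rho(\ell(y'))$, because $\rho(\langle a\rangle+\ell(y))\subseteq\rho(\langle a\rangle+\ell(y'))$, and $f'(a_1)=\varphi(a_1)+\rho(\ell(y'))$ by (a) for $y$.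
\end{enumerate}

\subsection*{Step 3: the function $\kappa$}

By Lemma~\ref{lem:forms}(ii), $y_x+y_z\in\mathcal Y$ for all $x,z\in E$; in particular $y_x\in\mathcal Y$. For $0\ne x\in E$ choose a vector $v_x\in W$ representing $f_{y_x}(u_x)$, and put $v_0=0$. Let $x\ne z$ be nonzero and $y=y_x+y_z$. By (b), the vectors $v_x,v_z,v_{x+z}$ represent $f_y(u_x),f_y(u_z),f_y(u_{x+z})$. Applying $f_y$ to \eqref{eq:u} and using (a), we get $v_x+v_z+v_{x+z}+\varphi(h(x\wedge z))\in\rho(\ell(y))$. Now the hypothesis $\theta\subseteq\ker\rho$ enters, for the only time: by Lemma~\ref{lem:theta}(ii), $\rho(\ell(y))=\rho(y\wedge J)=\rho(R(x,z))$. Thus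
\begin{equation}\label{eq:v}
v_x+v_z+v_{x+z}+\varphi(h(x\wedge z))\in\rho(R(x,z))\subseteq\rho(\Lambda).
\end{equation}
Consider the map $E\to W/\rho(\Lambda)$, $x\mapsto v_x+\rho(\Lambda)$. It is additive on distinct nonzero $x,z$ by \eqref{eq:v}, since $\varphi$ has values in $\rho(\Lambda)$; it is additive for $x=z$ because $2W=0$, and for $x=0$ or $z=0$ because $v_0=0$. Lifting its values on an $\mathbb F_2$-basis of $E$ and extending linearly, we obtain an additive map $s\colon E\to W$ with $\hat\kappa(x):=v_x+s(x)\in\rho(\Lambda)$ for all $x$. This $s$ is the substitute for the direct sum decomposition $\Lambda\oplus E$ of Section~\ref{sec:idea}. Since $s(x)+s(z)+s(x+z)=0$, relation \eqref{eq:v} becomes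
\[
\hat\kappa(x)+\hat\kappa(z)+\hat\kappa(x+z)+\varphi(h(x\wedge z))\in\rho(R(x,z)).
\]
All four terms lie in $\rho(\Lambda)$. Applying $\varpi$ and using \eqref{eq:retr}, we see that $\kappa=\varpi\circ\hat\kappa$ satisfies \eqref{eq:K}. \qed

\section{Proof of Proposition~\ref{prop:C}}\label{sec:nokappa}

Suppose that $\kappa$ satisfies \eqref{eq:K}.

\subsection*{Averaging over the torus}

The group $\Gamma=(K^\times)^m$ acts on $E$ by $\gamma x=(\gamma_1x_1,\dots,\gamma_mx_m)$, on $J$ by $\gamma(u\wedge u')=\gamma u\wedge\gamma u'$, and on $\Lambda$ by $\gamma(j\wedge j')=\gamma j\wedge\gamma j'$. Each $\gamma$ multiplies $e_i\wedge e_j$ by $\gamma_i\gamma_j$, so $k(\gamma x)=\gamma k(x)$. Since $\gamma$ multiplies each $\varepsilon_a$ by a scalar $c_a$ and $\varepsilon_a\wedge\varepsilon_b$ by $c_ac_b$, also $h(\gamma j)=\gamma h(j)$. Moreover $y_{\gamma x}=\gamma y_x$ and $R(\gamma x,\gamma z)=\gamma R(x,z)$. Applying $\gamma^{-1}$ to \eqref{eq:K} for the pair $\gamma x,\gamma z$, we see that $x\mapsto\gamma^{-1}\kappa(\gamma x)$ satisfies \eqref{eq:K}. A sum of an odd number of solutions of \eqref{eq:K}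 is a solution, because an odd number of copies of $h(x\wedge z)$ add up to $h(x\wedge z)$. The order $(q-1)^m$ of $\Gamma$ is odd, so $\bar\kappa(x)=\sum_{\gamma\in\Gamma}\gamma^{-1}\kappa(\gamma x)$ is a solution, and the substitution $\gamma\mapsto\gamma\delta^{-1}$ gives $\bar\kappa(\delta x)=\delta\bar\kappa(x)$ for $\delta\in\Gamma$.

The term $h(x\wedge z)$ mixes $x$ and $z$; a change of the unknown separates them. Put $\kappa'=\bar\kappa+h\circ k$; again $\kappa'(\gamma x)=\gamma\kappa'(x)$. Expanding $h(k(x)+k(z)+x\wedge z)$ by \eqref{eq:quad} gives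
\[
hk(x)+hk(z)+hk(x+z)=h(x\wedge z)+k(x)\wedge k(z)+(k(x)+k(z))\wedge(x\wedge z),
\]
and the last term lies in $y_x\wedge J\subseteq R(x,z)$. Hence for distinct nonzero $x,z$
\begin{equation}\label{eq:Kprime}
\kappa'(x)+\kappa'(z)+\kappa'(x+z)+k(x)\wedge k(z)\in R(x,z).
\end{equation}

\begin{remark}
The error spaces are what makes \eqref{eq:Kprime} hard to refute. For independent $x,z,w$, add the left sides of \eqref{eq:Kprime} for the pairs $(x,z)$, $(x+z,w)$, $(z,w)$, $(x,z+w)$. The values of $\kappa'$ cancel, and by \eqref{eq:quad} the sum is $(x\wedge z)\wedge k(w)+k(x)\wedge(z\wedge w)$. For $x=e_1$, $z=e_2$, $w=e_3+e_4$ this is $(e_1\wedge e_2)\wedge(e_3\wedge e_4)\ne0$, so \eqref{eq:Kprime} with $0$ in place of $R(x,z)$ has no solution. But the sum always lies in $y_z\wedge J\subseteq R(x,z)$, so this test says nothing about \eqref{eq:Kprime} itself.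
\end{remark}

\subsection*{One unknown vector}

By equivariance, the values of $\kappa'$ at all vectors without zero coordinates are determined by the single vector $\kappa'(\mathbf 1)\in\Lambda$, where $\mathbf 1=(1,\dots,1)$. We encode this vector as a multilinear form. Identify $E^*$ with $K^m$ by $\xi(x)=\sum_i\xi_ix_i$, multiply elements of $K^m$ coordinatewise, and write $\langle a\rangle_+=\sum_ia_i$ for the sum of the coordinates of $a\in K^m$. Define
\[
\Phi(\xi,\eta,\zeta,\omega)=\big((\xi\wedge\eta)\wedge(\zeta\wedge\omega)\big)(\kappa'(\mathbf 1)).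
\]
This form is $K$-linear in each argument, and
\begin{equation}\label{eq:alt}
\Phi(\xi,\xi,\zeta,\omega)=0,\qquad\Phi(\xi,\eta,\xi,\eta)=0 .
\end{equation}
For $\gamma\in\Gamma$ we have $\xi(\gamma u)=(\gamma\xi)(u)$, hence $(\xi\wedge\eta)(\gamma j)=(\gamma\xi\wedge\gamma\eta)(j)$ for $j\in J$, and therefore
\begin{equation}\label{eq:equi}
\big((\xi\wedge\eta)\wedge(\zeta\wedge\omega)\big)(\gamma\,\kappa'(\mathbf 1))=\Phi(\gamma\xi,\gamma\eta,\gamma\zeta,\gamma\omega).
\end{equation}
If $\xi(x)=0$, then
\begin{equation}\label{eq:kval}
(\xi\wedge\eta)(k(x))=\sum_{i<j}x_ix_j(\xi_i\eta_j+\xi_j\eta_i)=\sum_{i\ne j}x_i\xi_i\,x_j\eta_j=\xi(x)\eta(x)+\sum_ix_i^2\xi_i\eta_i=\langle x^2\xi\eta\rangle_+ .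
\end{equation}

Let $t\in(K\setminus\{0,1\})^m$. Then $t$ and $\mathbf 1+t$ lie in $\Gamma$, so $\kappa'(t)=t\,\kappa'(\mathbf 1)$ and $\kappa'(\mathbf 1+t)=(\mathbf 1+t)\,\kappa'(\mathbf 1)$. Let $\xi,\eta,\zeta,\omega$ vanish on $\mathbf 1$ and on $t$. By Lemma~\ref{lem:forms}(i) the form $(\xi\wedge\eta)\wedge(\zeta\wedge\omega)$ kills $R(\mathbf 1,t)$. Applying it to \eqref{eq:Kprime} with $x=\mathbf 1$, $z=t$ and using \eqref{eq:equi} and \eqref{eq:kval}, we get, with $t'=\mathbf 1+t$,
\begin{multline}\label{eq:six}
\Phi(\xi,\eta,\zeta,\omega)+\Phi(t\xi,t\eta,t\zeta,t\omega)+\Phi(t'\xi,t'\eta,t'\zeta,t'\omega)\\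
=\langle\xi\eta\rangle_+\langle t^2\zeta\omega\rangle_++\langle t^2\xi\eta\rangle_+\langle\zeta\omega\rangle_+ .
\end{multline}

\subsection*{Specialization to vectors with entries $0$ and $1$}

Equation \eqref{eq:six} would simplify greatly for $t\in\{0,1\}^m$, where $t$ and $t'$ are complementary projections. These are exactly the values that the torus does not reach. We reach them by letting the covectors depend polynomially on $t$.

For distinct indices $a,b,c$ let $\xi^{abc}(t)$ be the covector with entries $t_b+t_c$, $t_a+t_c$, $t_a+t_b$ at the places $a,b,c$ and $0$ elsewhere. In the sum of its entries each variable occurs twice, and in $t_a(t_b+t_c)+t_b(t_a+t_c)+t_c(t_a+t_b)$ each monomial occurs twice. So $\xi^{abc}(t)$ vanishes on $\mathbf 1$ and on $t$ for every $t$. Insert four such covectors, for arbitrary triples, into \eqref{eq:six}. The sum of the two sides is a polynomial $Q\in K[t_1,\dots,t_m]$, and we bound its degree in each variable. The $i$th entry of $\xi^{abc}(t)$ is linear and does not involve $t_i$. So the entries of $\xi^{abc}$, $t\xi^{abc}$ and $t'\xi^{abc}$ have degree at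 most $1$ in each variable, and by multilinearity the left side of \eqref{eq:six} has degree at most $4$ in each variable. On the right, each term $\xi_i\eta_i$ has degree at most $2$ in each variable, and so has each term $t_i^2\zeta_i\omega_i$, because $\zeta_i\omega_i$ does not involve $t_i$; the same holds with the two pairs exchanged. So $Q$ has degree at most $4$ in each variable.

A polynomial over a field that has degree at most $n$ in each variable and vanishes on $T^m$ for a set $T$ with more than $n$ elements is zero; this follows from the one-variable case by induction on $m$. Here $T=K\setminus\{0,1\}$ has $q-2\ge6$ elements, which is the second use of $q\ge8$. Hence $Q=0$, and \eqref{eq:six} holds for these covectors at every $t\in\{0,1\}^m$.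

We call the indices $1,\dots,m$ \emph{vertices}, and for $a\ne b$ we call the covector $[ab]$ with entries $1$ at $a,b$ and $0$ elsewhere an \emph{edge}. Note that $[ac]=[ab]+[bc]$ for distinct $a,b,c$. Let $\emptyset\ne B\subsetneq\{1,\dots,m\}$, and let $t$ be the indicator vector of $B$. If $a,b$ lie on the same side of the partition into $B$ and its complement and $c$ lies on the other side, then $t_b+t_c=t_a+t_c=1$ and $t_a+t_b=0$, so $\xi^{abc}(t)=[ab]$. Thus \eqref{eq:six} holds at $t$ for any four edges each of which lies inside $B$ or inside its complement. An edge $\xi$ inside $B$ has $t'\xi=0$, and an edge $\xi$ inside the complement has $t\xi=0$. If both kinds occur among the four edges, the second and third terms of \eqref{eq:six} vanish, and since $t^2=t$,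
\begin{equation}\label{eq:seven}
\Phi(\xi,\eta,\zeta,\omega)=\langle\xi\eta\rangle_+\langle t\zeta\omega\rangle_++\langle t\xi\eta\rangle_+\langle\zeta\omega\rangle_+ .
\end{equation}

\subsection*{Four edges on six vertices}

We shall see that \eqref{eq:seven} makes $\Phi$ agree with $\langle\xi\eta\rangle_+\langle\zeta\omega\rangle_+$ on disconnected configurations of edges. This product is a square when $(\zeta,\omega)=(\xi,\eta)$, whereas $\Phi$ vanishes there, and multilinearity carries the agreement far enough to expose the conflict. Put
\[
\Phi_0(\xi,\eta,\zeta,\omega)=\Phi(\xi,\eta,\zeta,\omega)+\langle\xi\eta\rangle_+\langle\zeta\omega\rangle_+ ,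
\]
which is again linear in each argument. Let $\xi,\eta,\zeta,\omega$ be edges, not necessarily distinct.

\begin{enumerate}
\item[(S)] \emph{If the four edges can be divided into two nonempty groups with disjoint vertex sets, then $\Phi_0(\xi,\eta,\zeta,\omega)=0$.} Apply \eqref{eq:seven} with $B$ the vertex set of one group. If $\xi,\eta$ lie on different sides, then $\xi\eta=0$, so $\Phi=0$ and $\langle\xi\eta\rangle_+\langle\zeta\omega\rangle_+=0$; the same holds if $\zeta,\omega$ lie on different sides. Otherwise one pair lies inside $B$ and the other inside the complement. If $\xi,\eta$ lie inside $B$, then $t\xi\eta=\xi\eta$ and $t\zeta\omega=0$; if $\zeta,\omega$ lie inside $B$, then $t\xi\eta=0$ and $t\zeta\omega=\zeta\omega$. In both cases the right side of \eqref{eq:seven} is $\langle\xi\eta\rangle_+\langle\zeta\omega\rangle_+$.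
\item[(B)] \emph{Suppose that three of the edges are divided into two nonempty groups with disjoint vertex sets $A,A'$, that the remaining edge is $[aa']$ with $a\in A$, $a'\in A'$ (a bridge), and that some vertex $v$ lies outside $A\cup A'$. Then $\Phi_0(\xi,\eta,\zeta,\omega)=0$.} Substitute $[aa']=[av]+[va']$. In the first resulting term put $[av]$ into the first group, so that the vertex sets are $A\cup\{v\}$ and $A'$; in the second put $[va']$ into the second group. Both terms vanish by (S).
\item[(T)] \emph{$\Phi_0(\xi,\xi,\zeta,\omega)=0$ and $\Phi_0(\xi,\eta,\xi,\eta)=\langle\xi\eta\rangle_+^2$.} This follows from \eqref{eq:alt} and $\langle\xi\xi\rangle_+=1+1=0$.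
\end{enumerate}

We move from the configuration $([21],[23],[21],[23])$ to one with equal first and second edges, changing one edge at a time so that each error term has a bridge:
\begin{align*}
\Phi_0([21],[23],[21],[23])&=\Phi_0([24],[23],[21],[23])+\Phi_0([41],[23],[21],[23]),\\
\Phi_0([24],[23],[21],[23])&=\Phi_0([24],[25],[21],[23])+\Phi_0([24],[53],[21],[23]),\\
\Phi_0([24],[25],[21],[23])&=\Phi_0([24],[24],[21],[23])+\Phi_0([24],[45],[21],[23]).
\end{align*}
These lines use $[21]=[24]+[41]$ in the first argument, $[23]=[25]+[53]$ in the second, and $[25]=[24]+[45]$ in the second. The last term of each line vanishes by (B) with $v=6$; this is where $m\ge6$ is used. In the first line the bridge is $[21]$, between the groups $\{[41]\}$ and $\{[23],[23]\}$. In the second it is $[23]$, between $\{[24],[21]\}$ and $\{[53]\}$. In the third it is $[24]$, between $\{[21],[23]\}$ and $\{[45]\}$. Finally $\Phi_0([24],[24],[21],[23])=0$ by (T). Hence $\Phi_0([21],[23],[21],[23])=0$. But the edges $[21]$ and $[23]$ share exactly one vertex, so (T) gives $\Phi_0([21],[23],[21],[23])=\langle[21][23]\rangle_+^2=1$.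 This contradiction proves Proposition~\ref{prop:C}. \qed

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

It remains to pass from an arbitrary complemented modular lattice to a vector space. A \emph{projective space} is a set of points with a family of subsets, called lines, such that each line has at least two points, any two distinct points $a,b$ lie on exactly one line $ab$, and for distinct points $a,b,c,d$ the lines $ac$ and $bd$ meet whenever $ab$ and $cd$ meet. A \emph{subspace} is a set of points that contains the line through any two of its points; the subspaces form a lattice under inclusion. The space is \emph{irreducible} if every line has at least three points. In general, the relation ``$a=b$, or the line $ab$ has at least three points'' is an equivalence relation, and its classes are irreducible projective spaces, the \emph{irreducible components}. The \emph{projective dimension} is one less than the supremum of the lengths of finite chains of subspaces. We use three classical results.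

\begin{enumerate}
\item[(P1)] (Frink's theorem~\cite{frink}.) Every complemented modular lattice embeds, as a lattice, into the lattice of all subspaces of some projective space, which may be reducible and of infinite dimension.
\item[(P2)] The subspace lattice of a projective space is the direct product of the subspace lattices of its irreducible components.
\item[(P3)] (Veblen--Young theorem.) The subspace lattice of an irreducible projective space of projective dimension at least $3$, finite or infinite, is isomorphic to $L_\Delta(W)$ for a vector space $W$ over a division ring $\Delta$.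
\end{enumerate}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Section~\ref{sec:construction}, $N$ is a sublattice of $L(V)\in\mathcal C$ and $M=N/\theta\in HS(\mathcal C)$. Suppose that $M$ embeds into a member of $\mathcal C$. By (P1) and (P2), $M$ embeds into a product of subspace lattices of irreducible projective spaces. Fix $0\ne\lambda_0\in\Lambda$. By Lemma~\ref{lem:theta}(i) for $I_0=L(\Lambda)$, the classes of $0$ and $\langle\lambda_0\rangle$ in $M$ are distinct, so the projection to some factor $P$ separates their images. Let $\rho$ be the composite $N\to M\to P$. Then $\theta\subseteq\ker\rho$ and $\rho(\langle\lambda_0\rangle)\ne\rho(0)$. The restriction of $\rho$ to $L(\Lambda)$ is not constant, hence injective by Lemma~\ref{lem:simple}. So $P$ contains a chain of length $\dim\Lambda\ge4$, the projective dimension of the corresponding space is at least $3$, and $P\cong L_\Delta(W)$ by (P3). Proposition~\ref{prop:B} yields a solution of \eqref{eq:K}, contrary to Proposition~\ref{prop:C}. Hence $M\notin S(\mathcal C)$.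
\end{proof}

\section{Simplicity of $M$ and consequences}\label{sec:simple}

The congruences of $M=N/\theta$ correspond to the congruences of $N$ that contain $\theta$. Each interval $I_y$ is simple, so there are two things to show: a congruence strictly larger than $\theta$ collapses some nontrivial $I_y$, and the collapse spreads from one interval to all of $N$.

\begin{lemma}\label{lem:collapse}
Let $\Psi\supsetneq\theta$ be a congruence of $N$. Then there is $y\in L(J)$ with $\ell(y)\ne r(y)$ and $\ell(y)\mathrel{\Psi}r(y)$.
\end{lemma}

\begin{proof}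
The congruence of the finite lattice $M$ induced by $\Psi$ identifies two elements $\alpha'<\beta'$, hence all elements between them, hence a covering pair $\alpha\prec\beta$. Choose $B\in\beta$ and $A'\in\alpha$, and put $A=A'\cap B$; then $A\in\alpha$ and $A\subseteq B$. Along a maximal chain of $N$ from $A$ to $B$ the $\theta$-class increases weakly from $\alpha$ to $\beta$, so it takes only these two values. Hence there is a covering pair $X_1\prec X_2$ in $N$ with $X_1\in\alpha$ and $X_2\in\beta$. Then $X_1\mathrel{\Psi}X_2$ and $\mu(X_1)\ne\mu(X_2)$. Put $y_i=\pi(X_i)$, so $y_1\subseteq y_2$.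

Suppose $y_1\ne y_2$. The element $X_1+\ell(y_2)$ of $N$ lies between $X_1$ and $X_2$ and has $\pi$-value $y_2$, so it differs from $X_1$ and equals $X_2$. Hence $(X_2)_E=(X_1)_E$ by Lemma~\ref{lem:lr}(iii). The element $X_2\cap r(y_1)$ lies between $X_1$ and $X_2$ and has $\pi$-value $y_1$, so it equals $X_1$. As $\Lambda\subseteq r(y_1)$, this gives $X_2\cap\Lambda\subseteq X_1$, so $X_2\cap\Lambda=X_1\cap\Lambda$. By \eqref{eq:mu}, $\mu(X_1)=\mu(X_2)$, a contradiction.

So $X_1\subsetneq X_2$ both lie in $I_y\cong L(U_y)$ with $y=y_1=y_2$, and Lemma~\ref{lem:simple} gives $\ell(y)\mathrel{\Psi}r(y)$.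
\end{proof}

For the last part of Theorem~\ref{thm:simple} we recall the following. A \emph{variety} of lattices is a class defined by identities; a \emph{quasivariety} is a class defined by quasi-identities, that is, by universally quantified implications from a finite conjunction of equations to an equation. Let $P(\mathcal K)$ be the class of direct products of members of $\mathcal K$. A class is a variety if and only if it is closed under $H$, $S$ and $P$, and the variety generated by $\mathcal K$ is $HSP(\mathcal K)$. A class is a quasivariety if and only if it is closed under isomorphic copies, sublattices, direct products (including the one-element lattice as the empty product) and ultraproducts. An ultraproduct satisfies every first-order sentence that holds in all its factors.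

\begin{proof}[Proof of Theorem~\ref{thm:simple}]
\emph{Simplicity.} Let $\Psi\supsetneq\theta$ be a congruence of $N$; we show $0\mathrel{\Psi}V$, which makes $\Psi$ the total relation. Take $y$ as in Lemma~\ref{lem:collapse}. By Lemma~\ref{lem:theta}(iii), $y\wedge J\ne\Lambda$ or $D(y)\ne0$. Fix $0\ne x\in E$. The interval $I_{y_x}$ links the bottom and the top layer, because $y_x\wedge J\ne\Lambda$ by Lemma~\ref{lem:forms}(ii) and $0\ne x\in D(y_x)$; thus $\ell(y_x)\subsetneq\Lambda\oplus y_x\subsetneq r(y_x)$. We use Lemma~\ref{lem:simple} for $I_0$, $I_{y_x}$ and $I_J$, and Lemma~\ref{lem:lr} for the joins and meets below.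

\emph{Case $y\wedge J\ne\Lambda$.} Meeting $\ell(y)\mathrel{\Psi}r(y)$ with $\Lambda$ gives $(y\wedge J)\mathrel{\Psi}\Lambda$, so $0\mathrel{\Psi}\Lambda$. Joining with $\ell(y_x)$ gives $\ell(y_x)\mathrel{\Psi}(\Lambda\oplus y_x)$, so $\ell(y_x)\mathrel{\Psi}r(y_x)$. Joining with $\Lambda\oplus J$ gives $(\Lambda\oplus J)\mathrel{\Psi}(\Lambda\oplus J\oplus D(y_x))$, so $(\Lambda\oplus J)\mathrel{\Psi}V$. Since $\Lambda\mathrel{\theta}(\Lambda\oplus J)$, we obtain $0\mathrel{\Psi}\Lambda\mathrel{\Psi}(\Lambda\oplus J)\mathrel{\Psi}V$.

\emph{Case $D(y)\ne0$.} Joining $\ell(y)\mathrel{\Psi}r(y)$ with $\Lambda\oplus J$ gives $(\Lambda\oplus J)\mathrel{\Psi}(\Lambda\oplus J\oplus D(y))$, so $(\Lambda\oplus J)\mathrel{\Psi}V$. Meeting with $r(y_x)$ gives $(\Lambda\oplus y_x)\mathrel{\Psi}r(y_x)$, so $\ell(y_x)\mathrel{\Psi}r(y_x)$, and the first case applies with $y_x$ in place of $y$.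

Hence $M$ is simple. A non-constant homomorphism from $M$ into a complemented modular lattice would be an embedding, contrary to Theorem~\ref{thm:main}.

(1) Since $N$ is a sublattice of $L(V)\in S(\mathcal K)$, we have $M\in HS(\mathcal K)$, while $M\notin S(\mathcal C)\supseteq S(\mathcal K)$. The first example contains $L(V)$ itself. For the second, consider the map $X\mapsto X\otimes_{\mathbb F_2}F$ from $L(V)$ to $L_F(V\otimes_{\mathbb F_2}F)$. It preserves sums, and $\dim_F(X\otimes F)=\dim X$. By the dimension formula, $(X\cap X')\otimes F$ has the same dimension as the space $(X\otimes F)\cap(X'\otimes F)$ that contains it, so intersections are preserved. If $X$ and $X'$ have the same image, then so do $X\cap X'$ and $X+X'$; these have the same dimension, so $X=X'$.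

(2) The class $\mathcal C$ is closed under direct products, where bounds and complements are taken coordinatewise, and under ultraproducts, since modularity and the existence of bounds and complements are first-order properties. A product or ultraproduct of sublattices embeds into the product or ultraproduct of the ambient lattices. So $S(\mathcal C)$ is closed under isomorphic copies, sublattices, products and ultraproducts, and it is a quasivariety. By Theorem~\ref{thm:main} it is not closed under $H$, so it is not a variety. Since $P(\mathcal C)\subseteq\mathcal C$, and $\mathcal C\subseteq P(\mathcal C)$ up to isomorphism, $HS(\mathcal C)=HSP(\mathcal C)$ is the variety generated by $\mathcal C$. A family $(x_a)_{a\in M}$ in $C\in\mathcal C$ that satisfies the premise of the quasi-identity defines a homomorphism $a\mapsto x_a$ from $M$ to $C$. This homomorphism is constant, so $x_0=x_1$. In $M$ the assignment $x_a=a$ satisfies the premise, and $0\ne1$ in $M$.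
\end{proof}

\begin{thebibliography}{9}

\bibitem{frink}
O.~Frink, \emph{Complemented modular lattices and projective spaces of infinite dimension}, Trans. AMS \textbf{60} (1946).

\bibitem{source}
\emph{On J\'onsson's Theorem},
\texttt{http://www.math.hawaii.edu/\textasciitilde{}ralph/Preprints/jonssonstheorem.pdf}.

\end{thebibliography}
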